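# An abelian torsion-free group in a polynomially bounded o-minimal structure that is not a direct sum of one-dimensional definable subgroups

## 1. Extensions of $R_m$ by $R_a$ given by a definable function

Throughout, $\mathcal M$ is an o-minimal expansion of a real closed field $R=\langle R,+,\cdot,0,1,<\rangle$: every definable subset of $R$ is a finite union of points and intervals. "Definable" means definable in $\mathcal M$ with parameters, and a **definable group** is a group whose underlying set and operation are definable. We write $R_a=\langle R,+,0\rangle$ and $R_m=\langle R^{>0},\cdot,1\rangle$. The structure $\mathcal M$ is **polynomially bounded** if for every definable $f:R\to R$ there is $n\in\mathbb N$ with $|f(x)|\le x^n$ for all sufficiently large $x$. For example, the ordered field $\bar{\mathbb R}$ of real numbers is polynomially bounded, since a semialgebraic function of one variable grows at most like a power of $x$; no structure that defines $\exp$ is.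

These notes are about the following statement, from the paper "On torsion-free groups in o-minimal structures".

**Conjecture 1.** If $\mathcal M$ is polynomially bounded, then every abelian torsion-free definable group is a direct sum of definable one-dimensional subgroups.

Two facts put it in context. Without torsion-freeness such a decomposition can fail: Strzebonski gave examples of abelian semialgebraic groups that are extensions of the circle group $S^1$ and are not definably isomorphic to direct sums of one-dimensional definable subgroups. By Edmundo's theorem, every definably compact definable group of positive dimension has torsion points, that is, elements of finite order other than the identity, so torsion-free groups are far from compact ones. And in the polynomially bounded case the possible building blocks are known: every definable one-dimensional torsion-free group is definably isomorphic to $R_a$ or $R_m$. We use this last fact once, in Section 12.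

In dimension one there is nothing to prove. In dimension two there is a simple recipe for extensions of $R_m$ by $R_a$, and it leads at once to an easy case.

**Proposition 1 (easy case).** Let $F:R^{>0}\to R$ be definable with $F(1)=0$, and put $H(x,y)=F(xy)-F(x)-F(y)$. Then $G=R^{>0}\times R$ with
$$(x,u)*(y,v)=(xy,\;u+v+H(x,y))$$
is an abelian torsion-free definable group, and it is the direct sum of the one-dimensional definable subgroups $A=\{1\}\times R$ and $B=\{(x,F(x)):x>0\}$.

**Proof.** Consider the bijection $\Phi(x,u)=(x,u-F(x))$ of $R^{>0}\times R$. We have
$$\Phi\big((x,u)*(y,v)\big)=\big(xy,\;u+v+H(x,y)-F(xy)\big)=\big(xy,\;(u-F(x))+(v-F(y))\big),$$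
so $\Phi$ carries $*$ to the operation of $R_m\times R_a$. Hence $*$ is an abelian group operation. It is torsion-free because $R_m\times R_a$ is: in an ordered field $x>0$ and $x^n=1$ force $x=1$, and $nu=0$ forces $u=0$. Finally $R_m\times R_a$ is the direct sum of $\{1\}\times R$ and $R^{>0}\times\{0\}$, whose preimages under $\Phi$ are $A$ and $B$. $\square$

**Example.** Over $\mathbb R$ let $F(x)=\sqrt x-1$ for $x\ge1$ and $F(x)=-F(1/x)=1-1/\sqrt x$ for $0<x<1$. For $x,y\ge1$,
$$H(x,y)=\sqrt{xy}-\sqrt x-\sqrt y+1=(\sqrt x-1)(\sqrt y-1),$$
and $H(x,1/x)=F(1)-F(x)-F(1/x)=0$. The complement of $A$ is the graph of $F$.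

Now look at what was used. To have a definable *group* we need only that $H$ is definable. To have the definable *complement* $B$ we used that $F$ is definable. What changes if $\mathcal M$ knows the coboundary $H$ but was never told $F$? We will build a polynomially bounded $\mathcal M$ that defines such an $H$ and from which $F$ cannot be recovered.

## 2. The family $G_c$ and the statement of the theorem

Let $\ell^1=\ell^1(\mathbb N_{\ge1},\mathbb R)$ with its norm $\|\cdot\|$, and put $\alpha_n=2^{-n}$ for $n\ge1$. For $c\in\ell^1$ let
$$F_c(x)=\sum_{n\ge1}c_n(x^{\alpha_n}-1)\ (x\ge1),\qquad F_c(x)=-F_c(1/x)\ (0<x<1),\qquad F_c(x)=0\ (x\le0),$$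
$$H_c(x,y)=F_c(xy)-F_c(x)-F_c(y)\ (x,y>0),\qquad H_c(x,y)=0\ \text{otherwise},$$
and
$$\mathcal M_c=(\bar{\mathbb R},H_c),\qquad G_c=\mathbb R^{>0}\times\mathbb R\ \text{ with }\ (x,u)*(y,v)=(xy,\;u+v+H_c(x,y)).$$
For $x,y\ge1$ one has $H_c(x,y)=\sum_nc_n(x^{\alpha_n}-1)(y^{\alpha_n}-1)$, as in the example, where $c=(1,0,0,\dots)$.

If $c$ is finitely supported, then $F_c$ is semialgebraic, because each $x\mapsto x^{2^{-n}}$ is, and $G_c$ splits by Proposition 1. For infinitely supported $c$, the structure $\mathcal M_c$ is given $H_c$ but not the infinite sum $F_c$.

**Theorem.** For every $c\in\ell^1$, $\mathcal M_c$ is o-minimal and polynomially bounded, and $G_c$ is a $2$-dimensional abelian torsion-free definable group in $\mathcal M_c$. There is a comeager (hence nonempty, dense) set $\mathcal G\subseteq\ell^1$ such that for every $c\in\mathcal G$ the group $G_c$ is not a direct sum of one-dimensional $\mathcal M_c$-definable subgroups.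

**Corollary.** For $c\in\mathcal G$ and all $i,j\ge0$, the group $G_c\times R_a^i\times R_m^j$ is not a direct sum of one-dimensional $\mathcal M_c$-definable subgroups.

So Conjecture 1 is false, already for $R=\mathbb R$ and in every dimension $\ge2$. The sequence $c$ comes from a Baire category argument; no particular $c$ is exhibited.

A set is comeager if it contains a countable intersection of dense open sets; in the complete metric space $\ell^1$ such sets are dense, by Baire's theorem. The set $\mathcal G$ will contain no finitely supported sequence, since for those $G_c$ splits; so the easy case, dense as it is in $\ell^1$, is not the typical one.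

We use the following cited results.

* **[DS]** (L. van den Dries, P. Speissegger, *The real field with convergent generalized power series*, Trans. AMS 350 (1998)). Let $\mathbb R_{an^*}$ be the expansion of $\bar{\mathbb R}$ by all functions $[0,1]^m\to\mathbb R$ given by generalized power series $\sum c_\alpha X^\alpha$ whose support lies in a product of well-ordered subsets of $[0,\infty)$ and with $\sum|c_\alpha|r^\alpha<\infty$ for some polyradius $r$ with all $r_i>1$. Then $\mathbb R_{an^*}$ is o-minimal and polynomially bounded.
* **[AK]** (Arsenin–Kunugui; Kechris, *Classical Descriptive Set Theory*, 18.18). If $X$ is standard Borel, $Y$ is Polish and $P\subseteq X\times Y$ is Borel with all sections $P_x$ $\sigma$-compact, then $\mathrm{proj}_XP$ is Borel.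
* Standard o-minimality: the monotonicity theorem, piecewise differentiability, the behavior of dimension, and definable choice, so that $\mathrm{dcl}(A)$, the set of elements definable over $A$, is an elementary substructure (Tarski–Vaught test); also the preservation of o-minimality under elementary equivalence (Knight–Pillay–Steinhorn).

An example of a series allowed in [DS] is $\sum_n2^{-n}t^{1-2^{-n}}$: its exponents $\frac12,\frac34,\frac78,\dots$ increase to $1$, so they form a well-ordered set although they accumulate.

## 3. Estimates, tameness, and definable homomorphisms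

**Step 1: size and continuity of $F_c$.** These two bounds are used for measurability in Section 6 and for passing to a residue field in Section 10. For $c\in\ell^1$ and $x,x'>0$,
$$|F_c(x)|\le\|c\|\max(x,1/x),\quad F_c(1/x)=-F_c(x),\quad F_c(1)=0,\quad F_c\text{ is linear in }c,\tag{1}$$
$$|F_c(x)-F_c(x')|\le\|c\|\,|x-x'|\,(1+1/x+1/x')^2.\tag{2}$$

In (1), for $x\ge1$ we have $0\le x^{\alpha_n}-1\le x$, which gives the bound; the case $x<1$ follows from $F_c(x)=-F_c(1/x)$, and the rest is immediate from the definition.

For (2), suppose first $x,x'\ge1$. On $[1,\infty)$ the derivative of $t^{\alpha_n}$ is $\alpha_nt^{\alpha_n-1}\le1$, so $|x^{\alpha_n}-x'^{\alpha_n}|\le|x-x'|$, and summing gives $|F_c(x)-F_c(x')|\le\|c\||x-x'|$. If $x,x'\le1$, then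
$$|F_c(x)-F_c(x')|=|F_c(1/x)-F_c(1/x')|\le\|c\|\,\Big|\frac1x-\frac1{x'}\Big|=\|c\|\frac{|x-x'|}{xx'},$$
and $1/(xx')\le(1/x+1/x')^2$. If $x<1<x'$, we go through $1$ and get
$$\|c\|\Big(\frac{1-x}x+x'-1\Big)\le\|c\|(x'-x)\Big(1+\frac1x\Big).$$

**Step 2: $\mathcal M_c$ is o-minimal and polynomially bounded.** This is the first part of the Theorem. For $x\ge1$ we have $F_c(x)=xf(1/x)$ with
$$f(t)=\sum_nc_nt^{1-2^{-n}}-\Big(\sum_nc_n\Big)t .$$
The support of $f$ lies in $\{1-2^{-n}:n\ge1\}\cup\{1\}$, a well-ordered set, and for $r>1$ the sum of the absolute values of the terms at $t=r$ is at most $2r\|c\|<\infty$. By [DS], $f$ on $[0,1]$ is definable in $\mathbb R_{an^*}$, hence so is $F_c$, piece by piece. So everything definable in $(\bar{\mathbb R},F_c)$ or in $\mathcal M_c$ is definable in $\mathbb R_{an^*}$, and both structures are o-minimal and polynomially bounded.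

**Step 3: $G_c$ is a group.** As in Proposition 1, the bijection $(x,u)\mapsto(x,u-F_c(x))$ carries $*$ to the operation of $R_m\times R_a$. It need not be $\mathcal M_c$-definable, but this does not matter for the group axioms. So $G_c$ is abelian and torsion-free; it is definable in $\mathcal M_c$ and has dimension 2. Its identity is $(1,0)$.

**Step 4: no logarithm.** This is the only place where polynomial boundedness makes contact with homomorphisms.

(3) *In a polynomially bounded o-minimal expansion of $\bar{\mathbb R}$ every definable homomorphism $R_m\to R_a$ or $R_a\to R_m$ is trivial.*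

By the monotonicity theorem such a homomorphism is continuous at some point, hence everywhere by translation. So it is $x\mapsto e\log x$, respectively $x\mapsto e^{ax}$, with $e,a\in\mathbb R$. If $e\ne0$ then $\log$ and its inverse $\exp$ are definable; if $a\ne0$ then $\exp$ is definable after rescaling $x$. But $\exp$ eventually exceeds every power $x^n$.

## 4. Splitting $G_c$ means defining $F_c$ from $H_c$

**Lemma 1.** (a) If there is an $\mathcal M_c$-definable $s:\mathbb R^{>0}\to\mathbb R$ such that $x\mapsto(x,s(x))$ is a homomorphism $R_m\to G_c$, then $s=F_c$ on $\mathbb R^{>0}$; in particular $F_c$ is definable with parameters in $\mathcal M_c$.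
(b) If $G_c$ is a direct sum of one-dimensional $\mathcal M_c$-definable subgroups, then such an $s$ exists.

**Proof of (a).** The homomorphism property says $s(xy)=s(x)+s(y)+H_c(x,y)$, and $F_c$ satisfies the same equation. So $s-F_c$ is a homomorphism $R_m\to R_a$. It is definable in $\mathbb R_{an^*}$, where both $s$ and $F_c$ are definable, so it is $0$ by (3). Since $F_c=0$ on $(-\infty,0]$, all of $F_c$ is definable in $\mathcal M_c$.

**Proof of (b).** We first note that definable subgroups of $R_a$ and $R_m$ over $\mathbb R$ are trivial or everything. An infinite one contains an interval, so it is an open subgroup; open subgroups are closed, and $R_a$, $R_m$ are connected. A finite one is trivial by torsion-freeness.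

The set $A=\{1\}\times\mathbb R$ is a definable subgroup isomorphic to $R_a$, since $H_c(1,1)=-F_c(1)=0$. Dimension is additive on products and invariant under definable bijections, so there are exactly two summands, $B_1$ and $B_2$. Each $B_i\cap A$ is trivial or equal to $A$. They are not both $A$, because $B_1\cap B_2$ is trivial; say $B_1\cap A$ is trivial. The projection $(x,u)\mapsto x$ is a homomorphism $G_c\to R_m$ with kernel $A$, so it is injective on $B_1$. Its image on $B_1$ is an infinite definable subgroup of $R_m$, hence all of $R_m$. So $B_1=\{(x,s(x)):x>0\}$ for a definable $s$, and since $B_1$ is a subgroup, $x\mapsto(x,s(x))$ is a homomorphism. $\square$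

With Proposition 1, $G_c$ splits in $\mathcal M_c$ exactly when $F_c|_{\mathbb R^{>0}}$ is definable in $\mathcal M_c$. The Theorem has become a question about definability: is $F_c$ definable from its coboundary?

## 5. Antiderivatives, and why $H_c$ determines $F_c$ over $\mathbb R$

One naturally tries first to solve for $F_c$. The function $F_c$ is $C^1$ on $(0,\infty)$: on $[1,\infty)$ the series of derivatives $\sum c_n\alpha_nx^{\alpha_n-1}$ converges uniformly, on $(0,1]$ the derivative is $F_c'(1/x)/x^2$, and the one-sided derivatives at $1$ agree. Differentiating $H_c(x,y)$ in $y$ at $y=1$ gives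
$$\frac{\partial H_c}{\partial y}(x,1)=xF_c'(x)-F_c'(1).$$
The left side is definable in $\mathcal M_c$, and $F_c'(1)=\sum c_n\alpha_n$ is a real number that we may use as a parameter. So $F_c'$ *is* definable in $\mathcal M_c$. What remains is to integrate, and here the attempt stops: o-minimality does not let us integrate definably. In $\bar{\mathbb R}$ the function $1/x$ is definable, and its antiderivative $\log x$ is not.

Then one tries the opposite: to show that $H_c$ does not determine $F_c$, by producing two functions of the same kind with the same coboundary. If a formula $\varphi$ defined $F$ from $H$ without parameters in every structure satisfying the theory of $(\bar{\mathbb R},F_c)$, then in two such structures on the same field, equal $H$'s would force equal $F$'s. But over $\mathbb R$ there is no such pair inside our family. If $H_c=H_{c'}$, then $F_c-F_{c'}$ is a homomorphism $R_m\to R_a$ definable in $\mathbb R_{an^*}$, and (3) gives $F_c=F_{c'}$ on $\mathbb R^{>0}$. The difference of two competitors would have to be a multiple of $\log$.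

The way past this is to build the pair over another real closed field. Fix a suitable $c_0$, and let $T$ be the complete theory of $(\bar{\mathbb R},F_{c_0})$. We will construct a field $\kappa$ and two functions $\bar F_0,\bar F_1$ on it, with $(\kappa,\bar F_0)\models T$ and $(\kappa,\bar F_1)\models T$, such that $\bar F_1-\bar F_0$ is a *nontrivial homomorphism* $\lambda$ from the multiplicative to the additive group of $\kappa$. Then $\bar F_0$ and $\bar F_1$ have the same coboundary. If $F$ were definable from $H$, even with parameters, $\lambda$ would be definable in $(\kappa,\bar F_0)$, and the existence of such a $\lambda$ is a first-order statement that transfers back to $\mathbb R$ and contradicts (3).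

The pair comes from small perturbations $c_0+w_k$ for which $F_{w_k}$ is extremely close, on a very long interval, to a small multiple of $\log$. There are three things to arrange. The perturbed functions must satisfy $T$ in the limit (Section 6). We need a field in which the small multiple of $\log$ is visible and the errors vanish, without losing $T$; this will be a residue field (Sections 7 and 8). And we need the $w_k$ themselves (Section 9).

## 6. Generic $c$: the theory of $(\bar{\mathbb R},F_c)$ is locally constant

**Step 1: truth is a Borel condition on $c$.** Let $L_F$ be the countable language of ordered rings with a unary function symbol $F$, interpreted by $F_c$.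

**Lemma 2.** For each $L_F$-formula $\varphi(y_1,\dots,y_m)$ the set $B_\varphi=\{(c,a)\in\ell^1\times\mathbb R^m:(\bar{\mathbb R},F_c)\models\varphi(a)\}$ is Borel.

**Proof.** We have $|F_c(x)-F_{c'}(x')|\le|F_{c-c'}(x)|+|F_{c'}(x)-F_{c'}(x')|$. Let $(c,x)\to(c',x')$ with $x'>0$: the first summand tends to $0$ by (1), the second by (2). So $(c,x)\mapsto F_c(x)$ is continuous on $\ell^1\times(0,\infty)$; it is $0$ on $\ell^1\times(-\infty,0]$, so it is Borel on $\ell^1\times\mathbb R$. By composition, every term defines a Borel function of $(c,a)$, and every atomic formula defines a Borel set. Boolean combinations are clear.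

For $\exists y\,\varphi$, fix $(c,a)$. The section $\{y:(\bar{\mathbb R},F_c)\models\varphi(a,y)\}$ is a finite union of points and intervals, because $(\bar{\mathbb R},F_c)$ is o-minimal for every $c$. So it is $\sigma$-compact, and [AK], with $X=\ell^1\times\mathbb R^m$ and $Y=\mathbb R$, shows that the projection $B_{\exists y\varphi}$ is Borel. $\square$

**Step 2: the comeager set.** We now discard the $c$ at which the truth of some sentence is ill-behaved. Every Borel subset of a Polish space differs from some open set by a meager set (for instance, $\mathbb Q\subseteq\mathbb R$ differs from $\emptyset$ by a meager set). For each $L_F$-sentence $\varphi$ choose an open $U_\varphi\subseteq\ell^1$ with $B_\varphi\triangle U_\varphi$ meager, and put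
$$\mathcal G=\ell^1\setminus\bigcup_\varphi\big((B_\varphi\triangle U_\varphi)\cup\partial U_\varphi\big).$$
The boundary of an open set is closed and nowhere dense, and there are countably many sentences. So $\mathcal G$ is comeager, hence dense.

(4) *On $\mathcal G$ the truth value of each $L_F$-sentence $\varphi$ in $(\bar{\mathbb R},F_c)$ is locally constant.*

Indeed, if $c\in\mathcal G\cap B_\varphi$, then $c\in U_\varphi$, and $U_\varphi\cap\mathcal G\subseteq B_\varphi$. If $c\in\mathcal G\setminus B_\varphi$, then $c\notin U_\varphi$ and $c\notin\partial U_\varphi$, so $c\notin\overline{U_\varphi}$; and every point of $\mathcal G\setminus\overline{U_\varphi}$ lies outside $B_\varphi$.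

**From now on fix $c_0\in\mathcal G$ and let $T=\mathrm{Th}(\bar{\mathbb R},F_{c_0})$ in $L_F$.** The theory $T$ is complete and all its models are o-minimal.

## 7. Uniform polynomial bounds

The structure $(\bar{\mathbb R},F_{c_0})$ is polynomially bounded, but this is not a first-order statement: the exponent could depend on the function. To work in nonstandard models we need one exponent for each definable family.

**Lemma 3.** (a) For every $0$-definable (in $T$) function $h(p,z)$, with $z$ a single variable and $p$ a tuple, there is $n\in\mathbb N$ with $T\models\forall p\,\exists z_0\,\forall z>z_0\ |h(p,z)|\le z^n$.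
(b) In every model of $T$ each $0$-definable element is bounded in absolute value by a natural number.

**Proof of (b).** If $\varphi$ defines a single element in some model of $T$, then, $T$ being complete, it defines a single element in $(\bar{\mathbb R},F_{c_0})$. That element is bounded in absolute value by some $n\in\mathbb N$, so "$\exists!y\,\varphi(y)\wedge\forall y(\varphi(y)\to|y|\le n)$" belongs to $T$.

**Proof of (a).** For fixed $n$ the claim is a sentence, so it suffices to find $n$ that works in $(\bar{\mathbb R},F_{c_0})$. We work there.

**Step 1: attach to each $p$ a growth exponent.** Put $\hat h=1+|h|$. For fixed $p$, $\hat h(p,\cdot)$ is eventually $C^1$, and by o-minimality the limit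
$$e(p)=\lim_{z\to\infty}\frac{z\,\hat h_z(p,z)}{\hat h(p,z)}\in[-\infty,\infty]$$
exists. We claim $0\le e(p)<\infty$.

If $e(p)<0$, there is a real $\delta>0$ with $z\hat h_z<-\delta\hat h$ eventually. Then $\partial_z(z^\delta\hat h)=z^{\delta-1}(\delta\hat h+z\hat h_z)<0$ eventually, so $z^\delta\hat h$ is eventually nonincreasing and $\hat h(p,z)\to0$, contradicting $\hat h\ge1$. (Here $z^\delta$ is used as an ordinary real function; it need not be definable.)

If $e(p)=\infty$, then for every $n$ the function $z^{-n}\hat h(p,z)$ is eventually increasing by the same computation. It is positive, so $\hat h(p,z)\ge\epsilon z^n$ eventually, for some $\epsilon>0$ depending on $n$. This holds for every $n$, contradicting polynomial boundedness.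

So $e$ is a definable real-valued function, and its image is finite or contains an open interval.

**Step 2: if $e$ has finite image, we are done.** Let $n\ge1+\max e$ be an integer. Then $z\,\partial_z(z^{-n}\hat h)/(z^{-n}\hat h)\to e(p)-n\le-1$. The same quantity for $z^{1/2-n}\hat h$ has limit at most $-\frac12$, so $z^{1/2-n}\hat h(p,z)$ is eventually nonincreasing. Hence $z^{-n}\hat h(p,z)\to0$, and $|h(p,z)|\le z^n$ for large $z$.

**Step 3: $e$ cannot have infinite image.** Otherwise the image contains an open interval $I$, and by definable choice there is a definable $p(s)$, $s\in I$, with $e(p(s))=s$. For $x>0$ and any $p$,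
$$\log\frac{\hat h(p,zx)}{\hat h(p,z)}=\int_z^{zx}\frac{t\,\hat h_z(p,t)}{\hat h(p,t)}\,\frac{dt}t\longrightarrow e(p)\log x\qquad(z\to\infty),$$
because the first factor of the integrand tends to $e(p)$ and $\int_z^{zx}dt/t=\log x$. So
$$x^s=\lim_{z\to\infty}\frac{\hat h(p(s),zx)}{\hat h(p(s),z)}$$
is a definable function of $(s,x)\in I\times\mathbb R^{>0}$. Then $\log x=\partial_s(x^s)/x^s$ is definable, which contradicts (3). $\square$

## 8. Elementary substructures that lift residue fields

**Definition.** A **convex subring** of an ordered field $N$ is a subring $\mathcal O$, containing $1$, such that $|b|\le|a|$ and $a\in\mathcal O$ imply $b\in\mathcal O$.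

If $a\notin\mathcal O$, then $|a|>1$, so $|1/a|<1$ and $1/a\in\mathcal O$. Thus $\mathcal O$ is a valuation ring, and its maximal ideal $\mathfrak m$ is the set of non-units. This ideal is convex: if $0<|b|\le|a|$ with $a\in\mathfrak m$, then $b\in\mathcal O$, and $|1/b|\ge|1/a|$ with $1/a\notin\mathcal O$ gives $1/b\notin\mathcal O$. So $\mathcal O/\mathfrak m$ is an ordered field, in which $\bar a>0$ means $a>0$ and $a\notin\mathfrak m$.

**Example.** In an ultrapower ${}^*\mathbb R$ of $\mathbb R$ the finite elements form a convex subring; its maximal ideal consists of the infinitesimals and its residue field is $\mathbb R$, which lifts to the diagonal copy of $\mathbb R$ in ${}^*\mathbb R$.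

We want such a lift to exist for every convex subring, as an elementary substructure for the full language $L_F$.

**Lemma 4.** Let $N\models T$ and let $\mathcal O\subseteq N$ be a convex subring (containing $1$), with maximal ideal $\mathfrak m$. Then there is $N'\preceq N$ with $N'\subseteq\mathcal O$ such that the residue map restricts to an isomorphism of ordered fields $N'\to\mathcal O/\mathfrak m$.

Polynomial growth matters here. In an ultrapower of $(\bar{\mathbb R},\exp)$, take an infinite $X$ and $\mathcal O=\{a:|a|\le X^s\text{ for some }s\in\mathbb N\}$. A lift $N'$ would contain some $a$ with $a-X\in\mathfrak m$; then $a\ge X-1$, and $e^a\ge e^{X-1}$ exceeds every $X^s$, so $e^a\in N'$ would lie outside $\mathcal O$.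

**Proof.**

**Step 1: a maximal candidate.** By Lemma 3(b), and as $\mathbb N\subseteq\mathcal O$ and $\mathcal O$ is convex, $\mathrm{dcl}(\emptyset)\subseteq\mathcal O$; and $\mathrm{dcl}(\emptyset)\preceq N$. Unions of chains of elementary substructures of $N$ are elementary in $N$. So by Zorn's lemma there is a maximal $N'$ among the elementary substructures of $N$ contained in $\mathcal O$. If $b\in N'$ is nonzero, then $1/b\in N'\subseteq\mathcal O$, so $b$ is a unit of $\mathcal O$; thus $N'\cap\mathfrak m=0$ and $N'\to\mathcal O/\mathfrak m$ is an embedding of ordered fields. It remains to show $\mathcal O=N'+\mathfrak m$.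

**Step 2: from a missing residue to a function that is too large.** Suppose $a\in\mathcal O\setminus(N'+\mathfrak m)$. For every $r\in N'$ we have $a-r\notin\mathfrak m$, so $(a-r)^{-1}\in\mathcal O$. The elementary substructure $\mathrm{dcl}(N'\cup\{a\})$ properly contains $N'$, so by maximality it is not contained in $\mathcal O$. Hence there is an $N'$-definable function $f$ with $f(a)\notin\mathcal O$. Replacing $f$ by $-f$ if necessary, and using convexity, $f(a)$ is larger than every element of $\mathcal O$.

**Step 3: make $f$ increasing near $a$.** By the monotonicity theorem there is a finite partition of $N$, with endpoints in $\mathrm{dcl}(N')\cup\{\pm\infty\}=N'\cup\{\pm\infty\}$, on whose open intervals $f$ is constant or strictly monotone. As $a\notin N'$, there are $b<a<d$ in $N'\cup\{\pm\infty\}$ such that $f$ is constant or strictly monotone on $(b,d)$. It is not constant, since the constant would lie in $N'\subseteq\mathcal O$. Replacing $f(x),a$ by $f(-x),-a$ if needed (the property $a\in\mathcal O\setminus(N'+\mathfrak m)$ is preserved), we may take $f$ strictly increasing on $(b,d)$.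

**Step 4: move the right end of the interval to infinity.** We do this because Lemma 3(a) speaks about growth at infinity. Let $u(x)=x$ if $d=+\infty$, and $u(x)=1/(d-x)$ if $d\in N'$. In both cases $u(a)\in\mathcal O$; in the second because $(a-d)^{-1}\in\mathcal O$. And $u$ maps $(b,d)$ increasingly onto some $(z_1,\infty)$ with $z_1\in N'\cup\{-\infty\}$. Put $h=f\circ u^{-1}$, an $N'$-definable strictly increasing function on $(z_1,\infty)$, extended by $0$ elsewhere.

**Step 5: contradiction with the polynomial bound.** Write $h=h(p_0,\cdot)$ as a member of a $0$-definable family of total functions $h(p,z)$, with $p_0$ a tuple from $N'$ (set $h(p,z)=0$ wherever the defining formula does not give a unique value). Lemma 3(a) provides $n\in\mathbb N$; applied in the model $N'$ it gives a bound $z_0\in N'$ for $p_0$, and since $N'\preceq N$ this bound is valid in $N$. Enlarging $z_0$ in $N'$ we have $z_0>1$, $z_0>z_1$, and $h(z)\le z^n$ for all $z>z_0$ in $N$.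

If $u(a)>z_0$, then $f(a)=h(u(a))\le u(a)^n\in\mathcal O$. If $u(a)\le z_0$, then, as $h$ is increasing on $(z_1,\infty)$, $f(a)=h(u(a))\le h(z_0+1)\in N'\subseteq\mathcal O$. Both contradict that $f(a)$ is larger than every element of $\mathcal O$. $\square$

## 9. Finite sums of small powers close to a small multiple of $\log$

We want finitely supported $w_k\in\ell^1$ with $\|w_k\|\to0$ such that $F_{w_k}(x)$ is close to $\log(x)/X_k$ for some $X_k\to\infty$, with an error smaller than any fixed power of $1/X_k$, for $x$ up to any fixed power of $X_k$.

A single power does not do this. Let $F_w(x)=\eta(x^\beta-1)$ for $x\ge1$, with $0<\eta\le1$. The coefficient of $\log x$ is $\eta\beta$, so $X=1/(\eta\beta)$; and at $x=2$ the error is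
$$\eta(2^\beta-1)-\eta\beta\log2\ \ge\ \tfrac12\eta\beta^2(\log2)^2=\tfrac12(\log2)^2\frac{(\eta\beta)^2}\eta\ \ge\ \tfrac12(\log2)^2X^{-2}.$$
An error of order $X^{-2}$ is too large. But with two powers the quadratic term can be cancelled: writing $L=\log x$,
$$-(x^\beta-1)+4(x^{\beta/2}-1)=\beta L\,(-1+2)+\tfrac12\beta^2L^2\,(-1+1)+\cdots .$$
With $k$ powers we cancel the terms of degree $2,\dots,k$.

**Step 1: the coefficients.** For $k\ge1$ let $y_i=2^{-i}$ $(0\le i<k)$, and let $\gamma=\gamma^{(k)}\in\mathbb R^k$ be the solution of
$$\sum_i\gamma_iy_i=1,\qquad\sum_i\gamma_iy_i^l=0\quad(2\le l\le k).$$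
It exists and is unique by the Vandermonde determinant, since the $y_i$ are distinct and nonzero. For $k=2$ it is $(-1,4)$, as above. As $0<y_i\le1$, $\|\gamma\|_1\ge\sum|\gamma_i|y_i\ge1$.

**Step 2: the scales.** Put $\eta_k=1/(k\|\gamma^{(k)}\|_1)\le1$, which will make the perturbation small. Choose $\beta_k=2^{-m_k}$ with $m_k\ge1$ so large that
$$\beta_k\le\eta_k,\qquad\beta_k\le1/k,\qquad2k\beta_k\log(1/\beta_k)\le\beta_k^{1/2};$$
the last is possible because $\beta^{1/2}\log(1/\beta)\to0$ as $\beta\to0$. Put $X_k=1/(\eta_k\beta_k)$. From $\beta_k\le\eta_k\le1$ we get $\beta_k^{-1}\le X_k\le\beta_k^{-2}$. In particular $X_k\ge2$ and $X_k\ge k$, so $X_k\to\infty$.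

**Step 3: the perturbation and its error.** Let $w_k\in\ell^1$ have entry $\eta_k\gamma_i$ at index $m_k+i$ $(0\le i<k)$ and $0$ elsewhere, so $\|w_k\|=\eta_k\|\gamma\|_1=1/k$. Since $\alpha_{m_k+i}=\beta_ky_i$, for $x\ge1$ and $L=\log x$ we get
$$F_{w_k}(x)=\eta_k\sum_i\gamma_i\big(e^{\beta_ky_iL}-1\big)=\eta_k\beta_kL+\eta_k\sum_{l>k}\frac{(\beta_kL)^l}{l!}\sum_i\gamma_iy_i^l,$$
and $\eta_k\beta_kL=\log(x)/X_k$. Suppose $1\le x\le X_k^k$. Then $L\le k\log X_k\le2k\log(1/\beta_k)$, so $\beta_kL\le\beta_k^{1/2}\le1$. As $|\sum_i\gamma_iy_i^l|\le\|\gamma\|_1$ and $\sum_{l>k}t^l/l!\le t^{k+1}e^t$ for $t\ge0$,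
$$\Big|F_{w_k}(x)-\frac{\log x}{X_k}\Big|\le\tfrac1k(\beta_kL)^{k+1}e^{\beta_kL}\le e\,\beta_k^{(k+1)/2}\le e\,X_k^{-(k+1)/4}\qquad(1\le x\le X_k^k),\tag{5}$$
where the last inequality uses $\beta_k\le X_k^{-1/2}$.

**Step 4: return to $\mathcal G$.** The point $c_0+w_k$ need not lie in $\mathcal G$, so we move it slightly, by an amount that does not spoil (5). As $\mathcal G$ is dense, choose $c^{(k)}\in\mathcal G$ with $\|c^{(k)}-c_0-w_k\|\le X_k^{-k}$. Then $c^{(k)}\to c_0$ in $\ell^1$, and there is $C\in\mathbb N$ with $\|c_0\|,\|c^{(k)}\|\le C$ for all $k$.

## 10. Two models of $T$ on one field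

**Step 1: two models on ${}^*\mathbb R$.** Fix a nonprincipal ultrafilter on $\mathbb N_{\ge1}$ and let ${}^*\mathbb R$ be the ultrapower of $\mathbb R$. All the structures $(\bar{\mathbb R},F_{c^{(k)}})$ have the same underlying field, so we get two $L_F$-structures on one field:
$$N_0=({}^*\mathbb R,F_0^*)=\text{ultrapower of }(\bar{\mathbb R},F_{c_0}),\qquad N_1=({}^*\mathbb R,F_1^*)=\text{ultraproduct of the }(\bar{\mathbb R},F_{c^{(k)}}).$$
Clearly $N_0\models T$. If $\varphi\in T$, then, since $c_0,c^{(k)}\in\mathcal G$ and $c^{(k)}\to c_0$, (4) gives $(\bar{\mathbb R},F_{c^{(k)}})\models\varphi$ for all large $k$. By Łoś's theorem $N_1\models\varphi$. So $N_1\models T$.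

**Step 2: the valuation ring.** In ${}^*\mathbb R$ the functions $F_0^*$ and $F_1^*$ differ by *approximately* a multiple of $\log$. We pass to a residue field to make the error exactly zero. The ring of finite elements would be too small: for finite, noninfinitesimal $a>0$ the quantity $\log(a)/X$ below is infinitesimal and would vanish too. So we use $X=[X_k]\in{}^*\mathbb R$, an infinite element, and
$$\mathcal O=\{a:|a|\le X^s\text{ for some }s\in\mathbb N\},\qquad\mathfrak m=\{a:|a|<X^{-s}\text{ for all }s\in\mathbb N\},\qquad\kappa=\mathcal O/\mathfrak m .$$
$\mathcal O$ is a convex subring, since $2X^s\le X^{s+1}$ and $X^sX^t=X^{s+t}$. Its maximal ideal is $\mathfrak m$, since a nonzero $a$ has $1/a\notin\mathcal O$ exactly when $|1/a|>X^s$ for all $s$. Write $a\mapsto\bar a$ for the residue map.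

**Step 3: $F_0^*$ and $F_1^*$ induce functions on $\kappa$.** Let $a\in\mathcal O$ with $\bar a>0$. Then $a>0$ and $a\notin\mathfrak m$, so $1/a\in\mathcal O$. By (1), applied in each coordinate, $|F_j^*(a)|\le C\max(a,1/a)$, so $F_j^*(a)\in\mathcal O$. If $\bar a=\bar a'>0$, then by (2)
$$|F_j^*(a)-F_j^*(a')|\le C|a-a'|(1+1/a+1/a')^2\in\mathfrak m,$$
as $a-a'\in\mathfrak m$ and the other factors lie in $\mathcal O$. So $\bar F_j(\bar a)=\overline{F_j^*(a)}$ is well defined on $\kappa^{>0}$. Put $\bar F_j=0$ on $\kappa^{\le0}$.

**Step 4: both induced structures are models of $T$.** Apply Lemma 4 to $N_j$ and $\mathcal O$, and let $N_j'\preceq N_j$ be the resulting elementary substructure. The residue map $N_j'\to\kappa$ is an isomorphism of ordered fields. It carries $F_j^*|_{N_j'}$ to $\bar F_j$: on positive elements by the definition of $\bar F_j$, and on elements $\le0$ because both functions are $0$ there. Hence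
$$(\kappa,\bar F_0)\models T,\qquad(\kappa,\bar F_1)\models T.\tag{6}$$
The substructures $N_0'$ and $N_1'$ may be different subfields of ${}^*\mathbb R$, but both give the same field $\kappa$.

**Step 5: the difference is a nontrivial homomorphism.** Let $a=[a_k]\in\mathcal O$ with $1\le a\le X^s$. For almost all $k$ (with respect to the ultrafilter) we have $1\le a_k\le X_k^s\le X_k^k$. By linearity, $F_{c^{(k)}}-F_{c_0}=F_{w_k}+F_{c^{(k)}-c_0-w_k}$. Using (5) for the first term and (1) for the second,
$$\Big|F_{c^{(k)}}(a_k)-F_{c_0}(a_k)-\frac{\log a_k}{X_k}\Big|\le eX_k^{-(k+1)/4}+X_k^{-k}X_k^s .$$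
For every $t\in\mathbb N$ the right side is at most $(e+1)X_k^{-(t+1)}<X_k^{-t}$ for all large $k$. Hence $F_1^*(a)-F_0^*(a)-\log(a)/X\in\mathfrak m$, where $\log$ on ${}^*\mathbb R^{>0}$ is the ultrapower of $\log$. If $a\in\mathcal O$, $\bar a>0$ and $a<1$, then $1/a\in\mathcal O$ and $1/a>1$; since $F_j^*(1/a)=-F_j^*(a)$ and $\log(1/a)=-\log a$, the same conclusion holds for $a$.

Moreover $\log(a)/X\in\mathcal O$: if $X^{-s}\le a\le X^s$, then $|\log a|\le s\log X\le sX$. Therefore, for all $a\in\mathcal O$ with $\bar a>0$,
$$\bar F_1(\bar a)=\bar F_0(\bar a)+\lambda(\bar a),\qquad\lambda(\bar a)=\overline{\log(a)/X}.$$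
Here $\lambda(\bar a)$ depends only on $\bar a$, because it equals $\bar F_1(\bar a)-\bar F_0(\bar a)$. Since $\log(ab)=\log a+\log b$, $\lambda$ is a homomorphism $(\kappa^{>0},\cdot)\to(\kappa,+)$. It is nontrivial: $\log2/X>X^{-2}$, so $\log2/X\notin\mathfrak m$ and $\lambda(2)\ne0$. Consequently $\bar F_0$ and $\bar F_1$ have the same coboundary:
$$\bar H(x,y)=\bar F_0(xy)-\bar F_0(x)-\bar F_0(y)=\bar F_1(xy)-\bar F_1(x)-\bar F_1(y)\qquad(x,y\in\kappa^{>0});\tag{7}$$
put $\bar H=0$ elsewhere.

## 11. $F_{c_0}$ is not definable from $H_{c_0}$

**Proposition 2.** $F_{c_0}|_{\mathbb R^{>0}}$ is not definable with parameters in $\mathcal M_{c_0}$.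

**Proof.** Suppose it is.

**Step 1: express definability in $T$.** There is a formula $\varphi(x,y,p)$ in the language of ordered rings with $H$ such that
$$\exists p\,\forall x>0\,\forall y\,\big(\varphi(x,y,p)\leftrightarrow y=F(x)\big)$$
holds in $(\bar{\mathbb R},F_{c_0})$, where $H$ is replaced by its definition from $F$: $H(x,y)=F(xy)-F(x)-F(y)$ for $x,y>0$ and $0$ otherwise. Quantifying over $p$ turns the parameters into part of an $L_F$-sentence, and this sentence belongs to $T$.

**Step 2: use it in both models.** By (6) the sentence holds in $(\kappa,\bar F_0)$ and in $(\kappa,\bar F_1)$. By (7) the function defined as $H$ is $\bar H$ in both. So $\bar F_0|_{\kappa^{>0}}$ and $\bar F_1|_{\kappa^{>0}}$ are both definable, with possibly different parameters, in $(\kappa,+,\cdot,<,\bar H)$. As $\bar H$ is definable in $(\kappa,\bar F_0)$, the function $\lambda=\bar F_1-\bar F_0$ on $\kappa^{>0}$ is definable with parameters in $(\kappa,\bar F_0)$.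

**Step 3: bring $\lambda$ back to $\mathbb R$.** Let the $L_F$-formula $\chi(x,y,q)$ define $\lambda$ for a suitable value of $q$. Then $(\kappa,\bar F_0)$ satisfies the sentence "there is $q$ such that $\chi(\cdot,\cdot,q)$ defines the graph of a nontrivial homomorphism from the multiplicative group of positive elements to the additive group". By (6) and completeness this sentence is in $T$, so it holds in $(\bar{\mathbb R},F_{c_0})$. That structure is o-minimal and polynomially bounded, and we have a contradiction to (3). $\square$

**End of the proof of the Theorem.** The first sentence of the Theorem was proved in Section 3. Let $c_0\in\mathcal G$. If $G_{c_0}$ were a direct sum of one-dimensional $\mathcal M_{c_0}$-definable subgroups, then by Lemma 1 the function $F_{c_0}|_{\mathbb R^{>0}}$ would be definable in $\mathcal M_{c_0}$, contradicting Proposition 2. Since $c_0\in\mathcal G$ was arbitrary, the Theorem is proved, and Conjecture 1 is false. $\square$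

## 12. Products with $R_a^i\times R_m^j$

**Proof of the Corollary.** The purpose is to extract from a splitting of the product a definable section $R_m\to G_c$, and then to apply Lemma 1(a). Let $c\in\mathcal G$ and suppose $G=G_c\times R_a^i\times R_m^j$ is a direct sum of one-dimensional $\mathcal M_c$-definable subgroups.

**Step 1: sort the summands.** The summands are torsion-free, so by the fact quoted in Section 1 each is definably isomorphic to $R_a$ or $R_m$. Let $W$ be the sum of those isomorphic to $R_a$ and $C$ the sum of the others, so $G=W\oplus C$ and $C\cong R_m^r$ for some $r$, definably. Let $\pi:G\to R_m^{1+j}$ be the definable surjective homomorphism given by the first coordinate of $G_c$ and the factors $R_m^j$. Its kernel is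
$$U=(\{1\}\times\mathbb R)\times R_a^i\times\{1\}\cong R_a^{1+i}.$$

**Step 2: $W=U$.** The map $\pi|_W$ is built from definable homomorphisms $R_a\to R_m$, so by (3), applied in $\mathcal M_c$, it is trivial and $W\subseteq U$. The projection $G\to C\cong R_m^r$ along $W$, restricted to $U\cong R_a^{1+i}$, is also built from definable homomorphisms $R_a\to R_m$; it is trivial, so $U\subseteq W$.

**Step 3: the section.** The map $\pi|_C:C\to R_m^{1+j}$ is injective, because its kernel is $U\cap C=W\cap C$, which is trivial. It is surjective, because $\pi$ is surjective and trivial on $W$. So it is a definable isomorphism; let $\sigma$ be its inverse. The map $x\mapsto\sigma(x,1,\dots,1)$ followed by the projection $G\to G_c$ is a definable homomorphism $R_m\to G_c$. Its first coordinate is $x$, because $\pi\sigma$ is the identity. So it has the form $x\mapsto(x,s(x))$ with $s$ definable in $\mathcal M_c$. By Lemma 1(a), $F_c|_{\mathbb R^{>0}}$ is definable in $\mathcal M_c$, contradicting Proposition 2 for $c_0=c$. $\square$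

## 13. The same group inside $\mathbb R_{an^*}$

In the larger polynomially bounded structure $\mathbb R_{an^*}$ the function $F_c$ is definable, so we are back in the easy case of Proposition 1: there $G_c$ does split, via the definable isomorphism $(x,u)\mapsto(x,u-F_c(x))$ onto $R_m\times R_a$. So the counterexample depends on the choice of $\mathcal M$: the splitting is not inherited by polynomially bounded reducts that still define the group.
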